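# Non-isomorphic models that agree along a tree with no long branch

## 1. Theorem A and the game $\mathsf{EF}_T$

Throughout, $\kappa$ is an infinite regular cardinal.

**Theorem A.** Let $\kappa$ be an infinite regular cardinal and $T$ a nonempty tree with $|T|\le\kappa$ and no branch of length $\kappa$. Then there are structures $\mathfrak A\not\cong\mathfrak B$ of the same relational vocabulary, both of cardinality $\kappa$, with $II\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$.

The theorem is proved in ZFC, and no cardinal arithmetic is assumed. Let us unpack the words.

**Trees.** A *tree* is a partially ordered set $(T,<)$ in which the predecessors $\{s:s<t\}$ of every node $t$ are well-ordered by $<$. A *branch of length $\kappa$* (or $\kappa$-branch) is a linearly ordered subset of order type $\kappa$. A *wide $\kappa$-Aronszajn tree* is a tree of cardinality $\kappa$ with no branch of length $\kappa$; "wide" because levels may have size $\kappa$. An easy example is the disjoint union of chains of order type $\alpha$, one for each $\alpha<\kappa$. A linearly ordered subset lies in one component, and so it is too short.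

For $t\in T$ let $\mathrm{ht}(t)$ be the order type of the set of its predecessors. If $T$ has no $\kappa$-branch then $\mathrm{ht}(t)<\kappa$ for all $t$, since otherwise the predecessors of $t$ already contain a chain of type $\kappa$. For $\alpha\le\mathrm{ht}(t)$ let $t{\restriction}\alpha$ be the unique $s\le t$ of height $\alpha$, and let $T_\alpha=\{t:\mathrm{ht}(t)=\alpha\}$.

**Partial isomorphisms.** A partial isomorphism from $\mathfrak A$ to $\mathfrak B$ is an injective map from a subset of $A$ into $B$ that preserves and reflects all relations. Function symbols, if there are any, are read as their graphs. All symbols have finite arity, so three things hold: a subset of a partial isomorphism is one; the union of a chain of partial isomorphisms is one; a partial isomorphism with domain $A$ and range $B$ is an isomorphism. (If one insists that domains be closed under the functions, winning becomes harder for II. So statements with hypothesis "II wins" remain true, and our own models are relational.)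

**The game.** Let $\mathfrak A,\mathfrak B$ have disjoint universes $A,B$. In round $i$ of $\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ player I chooses a node $t_i\in T$ strictly above all earlier $t_j$, and an element $x_i\in A\cup B$. Player II answers with $y_i\in A\cup B$ such that $x_i\in A$ iff $y_i\in B$. The game ends when I has no node left above all the nodes chosen so far. Player I wins if at some stage the correspondence $x_j\leftrightarrow y_j$ does not extend to a partial isomorphism; otherwise II wins. We write $II\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ if II has a winning strategy.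

So $T$ is a clock for player I, who must climb it while playing. Since $t_i$ has the predecessors $t_j$ for $j<i$, we have $\mathrm{ht}(t_i)\ge i$; when $T$ has no $\kappa$-branch, every round has an index $i<\kappa$.

The question behind the theorem is this. Given a wide $\kappa$-Aronszajn tree $T$, are there models of size $\kappa$ that are not isomorphic although II can hold out as long as the clock $T$ runs? It comes with three cases in which the answer is known to be yes: $\kappa=\omega$ (Karp), $\kappa^{<\kappa}=\kappa$ (Hyttinen–Tuuri), and $T$ not too big, e.g. of height $<\kappa$ (Shelah). Theorem A gives yes for all infinite regular $\kappa$ and all wide $\kappa$-Aronszajn trees. Two further theorems, stated and proved in Sections 10 and 11, strengthen Theorem A and show that a bound on $|T|$ cannot simply be dropped.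

## 2. Counting with one unary predicate

Let us try the cheapest possible structures, namely sets with one unary predicate $P$.

Suppose $\kappa$ is uncountable, $\mu<\kappa$ is an infinite cardinal, and every node of $T$ has height $<\mu$. Let $|P^{\mathfrak A}|=\mu$ and $|P^{\mathfrak B}|=\mu^+\le\kappa$, with both complements of size $\kappa$. The structures are not isomorphic. But in round $i$ we have $i<\mu$, so fewer than $\mu$ pairs have been played, and II can repeat an old partner or answer with a fresh element of the same kind. So II wins.

This runs out quickly. Let $\kappa=\nu^+$ and let $T$ be a chain of type $\nu+1$. Let $\mathfrak A\not\cong\mathfrak B$ be structures of size $\kappa$ with one unary predicate. Then, after exchanging $P$ with its complement or $\mathfrak A$ with $\mathfrak B$, we have $|P^{\mathfrak A}|<|P^{\mathfrak B}|$, so $|P^{\mathfrak A}|\le\nu$. Player I lists $P^{\mathfrak A}$ during the rounds $i<\nu$ (if $P^{\mathfrak A}=\emptyset$, I just plays an element of $P^{\mathfrak B}$ at once). In round $\nu$ player I plays an element of $P^{\mathfrak B}$ not yet paired, and II has no element of $P^{\mathfrak A}$ left. Counting is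 not enough; the models must know something about the tree.

## 3. The one-node tree: translations that wait

Now let $T=\{r\}$ and let $\kappa$ be any infinite regular cardinal. This case is trivial as a question, but it shows the kind of model that we shall use.

For a set $X$ let $\mathbb F_2[X]$ be the $\mathbb F_2$-vector space with basis $X$. Its elements are finite formal sums; the *support* $\mathrm{supp}\,g$ is the finite set of basis elements with coefficient $1$, and an element is determined by its support. A map $\varphi:X\to Y$ induces a linear map $\varphi_*:\mathbb F_2[X]\to\mathbb F_2[Y]$. The coefficient of $y$ in $\varphi_*g$ is the sum of the coefficients of $g$ at the points of $\varphi^{-1}(y)$. Hence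
$$\mathrm{supp}(\varphi_*g)\subseteq\varphi[\mathrm{supp}\,g],\qquad \varphi_*\text{ preserves the sum of all coefficients}.\tag{1}$$
The inclusion may be strict, since coefficients can cancel.

For $\eta<\kappa$ let $G_\eta=\mathbb F_2[\kappa\setminus\eta]$. For $\eta\le\eta'$ we have the inclusion $G_{\eta'}\to G_\eta$, and each $G_\eta$ has the coefficient-sum map to $\mathbb F_2$. Let $\mathfrak A$ and $\mathfrak B$ both consist of disjoint copies of all $G_\eta$ and of $\mathbb F_2$, with these relations: a unary predicate for each of these sorts; for each sort and each $b$ in it, the graph of $x\mapsto x+b$; the graphs of all the inclusions and sum maps; and a predicate $C$ with $C^{\mathfrak A}=\{0\}\subseteq\mathbb F_2$ and $C^{\mathfrak B}=\{1\}\subseteq\mathbb F_2$.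

Because translations are named, an isomorphism is a translation $x\mapsto x+g_\eta$ on each $G_\eta$. Because the inclusions are named, all the $g_\eta$ are the same element $g\in\bigcap_\eta\mathbb F_2[\kappa\setminus\eta]=\{0\}$. Because of $C$ and the sum maps, $g$ must have coefficient sum $1$. So there is no isomorphism.

But II wins one round. If I plays in the sort $G_\eta$, then II translates by the basis element $\eta$. This is a move of the partial isomorphism that translates by $\eta$ on every $G_{\eta'}$ with $\eta'\le\eta$, and by $1$ on $\mathbb F_2$. (If I plays in the sort $\mathbb F_2$, II adds $1$.) The point is that II chooses the translation *after* seeing how late a sort I asks about.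

On the chain of length three, I wins. I plays $0\in\mathbb F_2$ on the side of $\mathfrak A$, and the answer must be $1$. I then plays $0\in G_0$, and the answer $g$ must have coefficient sum $1$. Finally I plays $0\in G_\eta$ with $\eta$ above the support of $g$. By the inclusion relation the answer must be $g$ again, but $g\notin G_\eta$.

For a general $T$, II has to commit in round after round, and her commitments should be controlled by how I climbs $T$. A coherent infinite sequence of commitments should give a $\kappa$-branch. We now set this up.

## 4. Histories, questions and coherent families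

In Sections 4 to 9, $T$ is a nonempty tree with no $\kappa$-branch. The bound $|T|\le\kappa$ will be used only for cardinalities, and we say where.

**Definition (history).** A *history* is a strictly increasing map $h:D_h\to T$ where $\emptyset\ne D_h\subseteq\kappa$ has a maximum, denoted $\ell(h)$. The elements of $D_h$ are called *stamps*. Let $\mathcal H$ be the set of histories. We say that $h'$ *end-extends* $h$ if $h\subseteq h'$ and $D_{h'}\cap(\ell(h)+1)=D_h$.

The intention is that $h$ records the nodes I has played, each stamped by II with an ordinal $<\kappa$ of her choice. For example, if $s<t$ in $T$, then $\{(3,s),(7,t)\}$ is a history. It end-extends $\{(3,s)\}$, but it does not end-extend $\{(7,t)\}$, since the stamp $3\le 7$ is new.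

**Definition (question).** A *question* $q$ has a *deadline* $\mathrm{dl}(q)<\kappa$ and an answer $q(h)$ for every $h$ with $\ell(h)\ge\mathrm{dl}(q)$. It must be *persistent*: $q(h')=q(h)$ whenever $h'$ end-extends $h$ and $\ell(h)\ge\mathrm{dl}(q)$.

For example, $q(h)=D_h\cap(\eta+1)$ with deadline $\eta$ is a question. In contrast, $h\mapsto\ell(h)$ with deadline $0$ is not persistent as soon as $T$ has two comparable nodes.

Now let $Q$ be a set of questions. For finite $u\subseteq Q$ put
$$\mathrm{dl}(u)=\max_{q\in u}\mathrm{dl}(q)\ (=0\text{ if }u=\emptyset),\qquad u(h)=(q(h))_{q\in u},\qquad X_u=\{u(h):h\in\mathcal H,\ \ell(h)\ge\mathrm{dl}(u)\},$$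
and $G_u=\mathbb F_2[X_u]$. Since $T\ne\emptyset$, the history $\{(\mathrm{dl}(u),t)\}$ shows $X_u\neq\emptyset$. For $v\subseteq u$ let $\pi_{uv}:G_u\to G_v$ be induced by restricting tuples from $u$ to $v$; so $\pi_{uv}(u(h))=v(h)$ whenever $\ell(h)\ge\mathrm{dl}(u)$. The set $X_\emptyset$ has one element, the empty tuple, and $G_\emptyset=\mathbb F_2=\{0,1\}$. The map $\pi_{u\emptyset}$ is the coefficient sum.

**Definition (coherent family).** A *coherent family* for $Q$ is $(g_u)_{u\in[Q]^{<\omega}}$ with $g_u\in G_u$, $\pi_{uv}(g_u)=g_v$ for $v\subseteq u$, and $g_\emptyset=1$.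

Then every $g_u$ has coefficient sum $1$, so its support is finite and nonempty. A single history answers only the questions whose deadlines it has reached; a coherent family is a consistent finitely supported "measure" on answers to *all* finite sets of questions. In Section 3 the questions were "what is the first stamp $\ge\eta$?", and no coherent family existed.

**Lemma 1 (transfer).** Let $(g_u)$ be a coherent family, $u,v\in[Q]^{<\omega}$, and $\varphi:X_u\to Y$, $\psi:X_v\to Y$ maps with $\varphi(u(h))=\psi(v(h))$ whenever $\ell(h)\ge\mathrm{dl}(u\cup v)$. Then $\varphi_*g_u=\psi_*g_v$.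

*Proof.* Let $w=u\cup v$. Every element of $X_w$ is $w(h)$ for some $h$ with $\ell(h)\ge\mathrm{dl}(w)$. So the two maps $X_w\to Y$, restriction to $u$ followed by $\varphi$ and restriction to $v$ followed by $\psi$, coincide. Call this map $\chi$. Then $\varphi_*g_u=\varphi_*\pi_{wu}g_w=\chi_*g_w=\psi_*\pi_{wv}g_w=\psi_*g_v$. $\square$

Transfer says that a fact true of all late enough histories is true of the measures.

## 5. Models whose isomorphisms are coherent families

**Lemma 2.** Let $Q$ be a set of questions with $|Q|=\kappa$ and $|X_u|\le\kappa$ for all $u\in[Q]^{<\omega}$. There are relational structures $\mathfrak A,\mathfrak B$ of cardinality $\kappa$ with $II\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ such that $\mathfrak A\cong\mathfrak B$ if and only if there is a coherent family for $Q$.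

**Step 1 (the structures).** This step copies Section 3 with the sorts $G_u$. Let $M=\bigsqcup_uG_u$ over $u\in[Q]^{<\omega}$. Both structures have as universe a copy of $M$, the copies being disjoint. The relations are
$$U_u=G_u,\qquad R_{u,b}=\{(x,x+b):x\in G_u\}\ (b\in G_u),\qquad L_{u,v}=\{(x,\pi_{uv}x):x\in G_u\}\ (v\subseteq u),$$
$$C^{\mathfrak A}=\{0\}\subseteq G_\emptyset,\qquad C^{\mathfrak B}=\{1\}\subseteq G_\emptyset.$$
There are $\kappa$ many $u$, and $1\le|G_u|\le\kappa$, so both structures have cardinality $\kappa$.

**Step 2 (isomorphisms).** This step reads off what an isomorphism is. Let $\Phi:\mathfrak A\to\mathfrak B$ be one. It maps $G_u$ to $G_u$; put $g_u=\Phi(0_{G_u})$. From $(0,x)\in R_{u,x}$ we get $(g_u,\Phi(x))\in R_{u,x}$, that is, $\Phi(x)=x+g_u$. From $(0_{G_u},0_{G_v})\in L_{u,v}$ we get $\pi_{uv}(g_u)=g_v$, and from $C$ we get $g_\emptyset=1$. So $(g_u)$ is coherent. Conversely, if $(g_u)$ is coherent, then $x\mapsto x+g_u$ ($x\in G_u$) is a bijection respecting all relations, hence an isomorphism.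

**Step 3 (histories give partial isomorphisms).** This step prepares II's strategy. For $h\in\mathcal H$ let $\Phi_h$ be defined on $\bigcup\{G_u:\mathrm{dl}(u)\le\ell(h)\}\subseteq\mathfrak A$, with values in the same set in $\mathfrak B$, by
$$\Phi_h(x)=x+u(h)\qquad(x\in G_u),$$
where $u(h)\in X_u$ is regarded as a basis vector. It is a bijection respecting $U_u$ and $R_{u,b}$ in both directions. For $x\in G_u$, $y\in G_v$ we have $y+v(h)=\pi_{uv}(x+u(h))=\pi_{uv}(x)+v(h)$ iff $y=\pi_{uv}(x)$, so $L_{u,v}$ is respected. On $G_\emptyset$ the map is $x\mapsto x+1$, which respects $C$. So $\Phi_h$ is a partial isomorphism. If $h'$ end-extends $h$, then $\Phi_h\subseteq\Phi_{h'}$ by persistence.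

**Step 4 (the strategy).** This step lets II stamp I's nodes late enough. In round $i$ let I play $t_i$ and $x_i$, with $x_i$ in sort $u_i$. We know $i<\kappa$. II chooses $c_i<\kappa$ with $c_i\ge\mathrm{dl}(u_i)$ and $c_i>c_j$ for all $j<i$; this is possible because $\kappa$ is regular. Let $h_i=\{(c_j,t_j):j\le i\}$, a history with $\ell(h_i)=c_i$. II answers $x_i+u_i(h_i)$, which is $\Phi_{h_i}(x_i)$ or $\Phi_{h_i}^{-1}(x_i)$ according to the side of $x_i$ (in characteristic $2$ the formula is the same). For $j<i$ the history $h_i$ end-extends $h_j$, so the maps $\Phi_{h_i}$ increase with $i$. At every stage the correspondence is contained in the union of a chain of partial isomorphisms, hence in a partial isomorphism. So II wins. $\square$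

What remains is a problem about questions: find $\kappa$ many questions, each finite set of which has at most $\kappa$ answer tuples, that admit no coherent family.

## 6. Whole histories as answers: $\kappa=\omega$, and the cardinality barrier

The obvious question to ask is for everything. For $\eta<\kappa$ let $H_\eta$ have deadline $\eta$ and
$$H_\eta(h)=h{\restriction}(c+1),\quad\text{where }c=\min(D_h\setminus\eta).$$
This is persistent, since $c\le\ell(h)$ and an end-extension adds no stamps $\le\ell(h)$. The answer is itself a history, with maximal stamp $c\ge\eta$, and
$$H_\eta(H_{\eta'}(h))=H_\eta(h)\qquad(\eta\le\eta'\le\ell(h)),\tag{2}$$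
because $c=\min(D_h\setminus\eta)\le c'=\min(D_h\setminus\eta')$, so cutting $h$ after $c'$ keeps everything up to $c$.

Suppose $(g_u)$ is coherent for $\{H_\eta:\eta<\kappa\}$, and write $g_\eta=g_{\{H_\eta\}}$, regarded as a sum of histories. By (2) and transfer (with $\varphi=H_\eta$ on $X_{\{H_{\eta'}\}}$ and $\psi$ the identity), $(H_\eta)_*g_{\eta'}=g_\eta$, and so by (1)
$$\mathrm{supp}\,g_\eta\subseteq H_\eta[\mathrm{supp}\,g_{\eta'}]\qquad(\eta\le\eta').\tag{3}$$

**Proposition 3.** For $\kappa=\omega$ there is no coherent family for $\{H_n:n<\omega\}$. Consequently Theorem A holds for $\kappa=\omega$.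

*Proof.* Pick $h_0\in\mathrm{supp}\,g_0$, and by (3) choose inductively $h_{n+1}\in\mathrm{supp}\,g_{n+1}$ with $H_n(h_{n+1})=h_n$. Then $h_{n+1}$ equals or end-extends $h_n$, and $\ell(h_n)\ge n$. So $\bigcup_nh_n$ is a strictly increasing map from an infinite subset of $\omega$ into $T$, and its range is an $\omega$-branch. This is a contradiction. For the second statement, if $|T|\le\omega$ then there are only countably many histories, as these are finite sets of pairs. So $|X_u|\le\omega$ for all $u$, and Lemma 2 applies. $\square$

For uncountable $\kappa$ the induction must pass limits, and the following fact helps.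

**Fact.** If $\kappa$ is regular uncountable, every nondecreasing function $f:\kappa\to\omega$ is eventually constant.

*Proof.* Otherwise $f$ is unbounded; let $\xi_n$ be such that $f(\xi_n)\ge n$. Then $\xi=\sup_n\xi_n<\kappa$ and $f(\xi)\ge n$ for all $n$, which is absurd. $\square$

By (3), $|\mathrm{supp}\,g_\eta|$ is nondecreasing, hence constant for $\eta\ge\eta_0$. Then $H_\eta$ maps $\mathrm{supp}\,g_{\eta'}$ bijectively onto $\mathrm{supp}\,g_\eta$ for $\eta_0\le\eta\le\eta'$. Fix $h_{\eta_0}\in\mathrm{supp}\,g_{\eta_0}$ and let $h_\eta$ be its preimage in $\mathrm{supp}\,g_\eta$ under $H_{\eta_0}$. By (2), $H_{\eta_0}(H_\eta(h_{\eta'}))=h_{\eta_0}$, so $H_\eta(h_{\eta'})=h_\eta$. The union of the $h_\eta$ is a strictly increasing map from an unbounded subset of $\kappa$ into $T$, whose range is a $\kappa$-branch. So there is never a coherent family for whole-history questions.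

The point where this approach stops is the size of the models. If $|T|\le\kappa$, a history is a partial map from some $\alpha<\kappa$ to $T$, so there are at most $\kappa^{<\kappa}$ histories; if $\kappa^{<\kappa}=\kappa$, Lemma 2 finishes the proof. But let $\kappa=\omega_1$ and let $T$ be the disjoint union of chains of all types $\alpha<\omega_1$. For each infinite $D\subseteq\omega$ let $h_D$ be the order isomorphism from $D\cup\{\omega\}$ onto the chain of type $\omega+1$. Then $H_\omega(h_D)=h_D$, so $H_\omega$ has at least $2^{\aleph_0}$ answers. If $2^{\aleph_0}>\aleph_1$, the models have more than $\aleph_1$ elements. We need questions with few answers, and answers to finitely many of them must still force a branch.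

## 7. Two local questions for uncountable $\kappa$

From now until the end of Section 9, $\kappa>\omega$. For a history $h$ and $c\in D_h$ put $\mathrm{pre}_h(c)=\sup\{d+1:d\in D_h,\ d<c\}$; all stamps of $h$ before $c$ lie below this ordinal. For $\alpha,\eta<\kappa$ let $Q$ contain the following two questions, both with deadline $\eta$.

* $N_\eta(h)=(c,h(c))$, where $c=\min(D_h\setminus\eta)$: *what is the first entry stamped $\eta$ or later?*
* $P_{\alpha,\eta}(h)=(c,h(c),\mathrm{pre}_h(c))$ if $c$ is the least element of $D_h$ with $\mathrm{ht}(h(c))\ge\alpha$, and $c\le\eta$. If there is no such $c\le\eta$, then $P_{\alpha,\eta}(h)=*$: *has $h$ reached height $\alpha$ by time $\eta$, and where, when, and after which stamps?*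

For example, let $T$ be a chain $r_0<r_1<r_2$ and $h=\{(3,r_0),(7,r_2)\}$. Then $N_5(h)=(7,r_2)$, $P_{1,5}(h)=*$ and $P_{1,7}(h)=(7,r_2,4)$.

Both questions depend only on $D_h\cap(c+1)$ with $c\le\ell(h)$, or on stamps $\le\eta\le\ell(h)$, so they are persistent. All answers lie in $(\kappa\times T)\cup(\kappa\times T\times\kappa)\cup\{*\}$. So if $|T|\le\kappa$ then $|X_u|\le\kappa$, and $|Q|=\kappa$. By Lemma 2, Theorem A for uncountable $\kappa$ follows from:

**Proposition 4.** If $\kappa$ is regular uncountable and $T$ is a nonempty tree with no $\kappa$-branch, there is no coherent family for $Q$.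

Why two kinds of questions? The questions $P_{\alpha,\eta}$ alone do not suffice. Given finitely many of them, the history $\{(c,t)\}$ with $c$ above all their indices $\eta$ answers $*$ to each. So the all-$*$ tuple lies in every $X_u$, and taking $g_u$ to be that basis element defines a coherent family. With these questions only, the two models would be isomorphic.

For the questions $N_\eta$ alone, the argument of Section 6 has nothing to start from. If $s<t$ and $\eta<\eta'$, the histories $\{(\eta,s),(\eta',t)\}$ and $\{(\eta',t)\}$ give the same answer to $N_{\eta'}$ but different answers to $N_\eta$. So $N_\eta$ is not a function of $N_{\eta'}$, and there is no analogue of (3).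

The questions $P_{\alpha,\eta}$ do have an analogue of (3). Let $Y_P=(\kappa\times T\times\kappa)\cup\{*\}$ and let $\tau_\eta:Y_P\to Y_P$ fix $*$ and all triples $(c,t,p)$ with $c\le\eta$, and send all other triples to $*$. Then
$$P_{\alpha,\eta}(h)=\tau_\eta(P_{\alpha,\eta'}(h))\qquad(\eta\le\eta'\le\ell(h)).\tag{4}$$
Indeed, let $c$ be the least stamp with $\mathrm{ht}(h(c))\ge\alpha$. If $c\le\eta$, both sides are the same triple; if $c>\eta$ or there is no $c$, both sides are $*$.

The plan is therefore as follows. By (4) the measures on $P_{\alpha,\eta}$-answers become constant as $\eta$ grows (Lemma 5). If $*$ is not in the stable support, we read off nodes at every height $\alpha$ and obtain a branch. So we must exclude $*$, and this is where $N_\eta$ enters. If a history has not reached height $\alpha$, ask $N_\eta$ for a very late $\eta$. It names a node $r$ of some height $\beta<\alpha$, stamped later than $\eta$. But the same event can be described by $P_\beta$, and the measure of $P_\beta$-answers was already constant, with all stamps bounded before $\eta$, simultaneously for all of the fewer than $\kappa$ many $\beta<\alpha$ (Lemma 6). The third entry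 $\mathrm{pre}_h(c)$ is there to make this translation exact: if $s<r$ and $\eta<c$, the histories $\{(\eta,s),(c,r)\}$ and $\{(c,r)\}$ both first reach height $\mathrm{ht}(r)$ at $(c,r)$, but only for the second is $(c,r)$ the answer to $N_\eta$.

## 8. Stabilization, and why the answer $*$ disappears

Assume for contradiction that $(g_u)$ is a coherent family for $Q$. For finite $u\subseteq Q$, finite nonempty $a\subseteq\kappa$ and $\eta<\kappa$ put
$$u[a,\eta]=u\cup\{P_{\alpha,\eta}:\alpha\in a\}.$$
Let $\hat g^{u,a}_\eta$ be the image of $g_{u[a,\eta]}$ under the injection $x\mapsto\bigl((x_q)_{q\in u},(x_{P_{\alpha,\eta}})_{\alpha\in a}\bigr)$, and let $E^{u,a}_\eta$ be its support, a finite nonempty set. This only changes labels, so that elements for different $\eta$ can be compared. For an element $e$ write $e_q$ ($q\in u$) and $e_\alpha$ ($\alpha\in a$) for its coordinates, and call them the $(u,a,\eta)$-answers of $h$ if they are the answers of $h$. Every $e\in E^{u,a}_\eta$ is *realized*: it is the tuple of $(u,a,\eta)$-answers of some $h$ with $\ell(h)\ge\eta$ and $\ell(h)\ge\mathrm{dl}(u)$.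

**Lemma 5 (stabilization).** For all $u,a$ there is $\delta=\delta(u,a)<\kappa$ such that $\hat g^{u,a}_\eta=\hat g^{u,a}_\delta$ for all $\eta\in[\delta,\kappa)$. Moreover, every triple $(c,t,p)$ occurring as a coordinate $e_\alpha$, $\alpha\in a$, of some $e\in E^{u,a}_\delta$ has $c\le\delta$.

**Step 1 (the number of support points settles).** We use (4) as (3) was used. Write $\hat g_\eta,E_\eta$ for $\hat g^{u,a}_\eta,E^{u,a}_\eta$, and let $\tau_\eta$ act on tuples by acting on the $a$-coordinates and fixing the $u$-coordinates. By (4) and transfer, $(\tau_\eta)_*\hat g_{\eta'}=\hat g_\eta$ for $\eta\le\eta'$. So by (1)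
$$E_\eta\subseteq\tau_\eta[E_{\eta'}]\qquad(\eta\le\eta'),$$
and $|E_\eta|\le|E_{\eta'}|$. By the Fact there are $\delta_0$ and $n$ with $|E_\eta|=n$ for all $\eta\ge\delta_0$. Hence $\tau_\eta:E_{\eta'}\to E_\eta$ is a bijection for $\delta_0\le\eta\le\eta'$.

**Step 2 (each support point settles).** Now we follow individual points. For $e\in E_{\delta_0}$ and $\eta\ge\delta_0$ let $e^\eta\in E_\eta$ be the preimage of $e$ under $\tau_{\delta_0}$. For $\delta_0\le\eta\le\eta'$ we have $\tau_{\delta_0}\circ\tau_\eta=\tau_{\delta_0}$: a triple with $c\le\delta_0$ is fixed by both maps, and any other triple goes to $*$ either way. So $\tau_\eta(e^{\eta'})$ is an element of $E_\eta$ with $\tau_{\delta_0}$-image $e$, that is,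
$$\tau_\eta(e^{\eta'})=e^\eta.$$
The $u$-coordinates of $e^\eta$ do not depend on $\eta$. If $e^\eta_\alpha$ is a triple, it is the $\tau_\eta$-image of $e^{\eta'}_\alpha$, and $\tau_\eta$ either fixes an element or sends it to $*$; so $e^{\eta'}_\alpha=e^\eta_\alpha$ for all $\eta'\ge\eta$. Thus each coordinate is $*$ for all $\eta\ge\delta_0$, or is a constant triple from some point on. There are only $n\cdot|a|$ coordinates to consider, so from some $\delta\ge\delta_0$ on all of them are constant, and $E_\eta=E_\delta$ for $\eta\ge\delta$. Over $\mathbb F_2$ the support determines the element, so $\hat g_\eta=\hat g_\delta$. Finally, elements of $E_\delta$ are realized, and by definition $P_{\alpha,\delta}$ returns only triples with $c\le\delta$. $\square$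

Write $g^{u,a}$ and $E^{u,a}$ for the stable values.

**Lemma 6.** For all finite $u\subseteq Q$, finite $a\subseteq\kappa$, $\alpha\in a$ and $e\in E^{u,a}$, we have $e_\alpha\ne*$.

Suppose $e\in E^{u,a}$ and $e_\alpha=*$.

**Step 1 (a bound valid for all lower heights at once).** The purpose is to fix, before choosing $\eta$, an ordinal beyond all the relevant stabilization points. For $\beta<\alpha$ put $a_\beta=a\cup\{\beta\}$, and let
$$\delta^*=\max\Bigl(\delta(u,a),\ \sup_{\beta<\alpha}\delta(u,a_\beta)\Bigr)<\kappa,$$
by regularity of $\kappa$ (the supremum of the empty set is $0$). Choose $\eta\in(\delta^*,\kappa)$ with $N_\eta\notin u$, which is possible since $u$ is finite, and put $u^+=u\cup\{N_\eta\}$.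

**Step 2 (asking $N_\eta$).** The purpose is to find a node stamped late but of height below $\alpha$. Choose $\zeta<\kappa$ with $\zeta\ge\eta$, $\zeta\ge\delta(u^+,a)$ and $\zeta\ge$ every first coordinate of an $N_\eta$-coordinate of an element of the finite set $E^{u^+,a}$. By coherence, omitting the $N_\eta$-coordinate maps $\hat g^{u^+,a}_\zeta=g^{u^+,a}$ to $\hat g^{u,a}_\zeta=g^{u,a}$; the last equality holds since $\zeta\ge\eta>\delta(u,a)$. Since $e$ is in the support of the image, by (1) there is an element $(e,(c,r))\in E^{u^+,a}$, where its $N_\eta$-coordinate $(c,r)$ is written last. Then $\eta\le c\le\zeta$, by the definition of $N_\eta$ and the choice of $\zeta$.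

This element is realized by some $h$ with $\ell(h)\ge\zeta$; so $c\in D_h$, $h(c)=r$ and $P_{\alpha,\zeta}(h)=e_\alpha=*$. If $\mathrm{ht}(r)\ge\alpha$, the least stamp at which $h$ has height $\ge\alpha$ would be $\le c\le\zeta$, and the answer would not be $*$. Hence
$$\beta:=\mathrm{ht}(r)<\alpha.$$
(If $\alpha=0$ this is already a contradiction.)

**Step 3 (the same event in terms of $P_\beta$).** The purpose is to express "$N_\eta$ answers $(c,r)$" without $N_\eta$. For every $h$ with $\ell(h)\ge\zeta$ and $\ell(h)\ge\mathrm{dl}(u^+)$,
$$N_\eta(h)=(c,r)\iff P_{\beta,\zeta}(h)=(c,r,p)\text{ for some }p\le\eta.\tag{5}$$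

($\Rightarrow$) We have $c\in D_h$, $c\le\zeta$ and $\mathrm{ht}(h(c))=\beta$. If $d\in D_h$ and $d<c$, then $h(d)<r$, so $\mathrm{ht}(h(d))<\beta$. Thus $c$ is the least stamp of $h$ with height $\ge\beta$, and $P_{\beta,\zeta}(h)=(c,r,\mathrm{pre}_h(c))$. Since $c=\min(D_h\setminus\eta)$, every stamp $d<c$ is $<\eta$, so $\mathrm{pre}_h(c)\le\eta$.

($\Leftarrow$) We have $c\in D_h$, $h(c)=r$ and $c\ge\eta$. If $d\in D_h$ and $d<c$, then $d+1\le\mathrm{pre}_h(c)=p\le\eta$, so $d<\eta$. Hence $c=\min(D_h\setminus\eta)$.

**Step 4 (transfer).** The purpose is to carry the coefficient of $(e,(c,r))$ over to $P_\beta$-answers. Apply Lemma 1 with $Y=\{0,1\}$ to the finite sets $u^+[a,\zeta]$ and $u[a_\beta,\zeta]$. Let $\varphi$ be the indicator of "the $(u,a,\zeta)$-answers are $e$ and the $N_\eta$-answer is $(c,r)$", and $\psi$ the indicator of "the $(u,a,\zeta)$-answers are $e$ and the $P_{\beta,\zeta}$-answer is $(c,r,p)$ for some $p\le\eta$". By (5) they agree on all histories past both deadlines. (Nothing changes if $\beta\in a$.) Comparing coefficients at $1\in Y$: the coefficient of $(e,(c,r))$ in $\hat g^{u^+,a}_\zeta$, which is $1$, equals the sum of the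 coefficients in $\hat g^{u,a_\beta}_\zeta$ over all tuples that agree with $e$ on the $u$- and $a$-coordinates and have $\beta$-coordinate $(c,r,p)$ with $p\le\eta$. So at least one such tuple lies in $E^{u,a_\beta}_\zeta$. Since $\zeta\ge\eta>\delta^*\ge\delta(u,a_\beta)$, we have $E^{u,a_\beta}_\zeta=E^{u,a_\beta}$, and Lemma 5 gives
$$c\le\delta(u,a_\beta)\le\delta^*<\eta\le c,$$
a contradiction. $\square$

## 9. From finite supports to a $\kappa$-branch

We finish the proof of Proposition 4, still assuming a coherent family.

**Step 1 (a finite set of nodes on each level).** We push the stable measures down to the levels of $T$. By Lemma 6 every element of $E^{\emptyset,\{\alpha\}}$ is a triple $(c,t,p)$, and being realized it has $\mathrm{ht}(t)\ge\alpha$. Let $v_\alpha\in\mathbb F_2[T_\alpha]$ be the image of $g^{\emptyset,\{\alpha\}}$ under $(c,t,p)\mapsto t{\restriction}\alpha$. Its coefficient sum is $1$, so $V_\alpha:=\mathrm{supp}\,v_\alpha$ is finite and nonempty.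

**Step 2 (the levels cohere).** We show that for $\alpha<\alpha'$ the map $s\mapsto s{\restriction}\alpha$ sends $v_{\alpha'}$ to $v_\alpha$. Let $a=\{\alpha,\alpha'\}$. By Lemma 6 every $e\in E^{\emptyset,a}$ is a pair of triples $((c,t,p),(c',t',p'))$, realized by some $h$. Here $c$ and $c'$ are the least stamps at which $h$ has height $\ge\alpha$ and $\ge\alpha'$, so $c\le c'$ and $t=h(c)\le h(c')=t'$. Hence $t{\restriction}\alpha=t'{\restriction}\alpha$. Take $\eta\ge\delta(\emptyset,a),\delta(\emptyset,\{\alpha\}),\delta(\emptyset,\{\alpha'\})$. By coherence at $\eta$, the two coordinate projections send $g^{\emptyset,a}$ to $g^{\emptyset,\{\alpha\}}$ and to $g^{\emptyset,\{\alpha'\}}$. So $v_\alpha$ is the image of $g^{\emptyset,a}$ under $e\mapsto t{\restriction}\alpha$. The image of $v_{\alpha'}$ under restriction to $\alpha$ is the image of $g^{\emptyset,a}$ under $e\mapsto(t'{\restriction}\alpha'){\restriction}\alpha=t'{\restriction}\alpha$. The two maps agree on the support of $g^{\emptyset,a}$, so the images are equal.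

**Step 3 (threading).** We extract the branch. By Step 2 and (1), $V_\alpha\subseteq\{s{\restriction}\alpha:s\in V_{\alpha'}\}$ for $\alpha<\alpha'$. So $|V_\alpha|$ is nondecreasing and, by the Fact, constant for $\alpha\ge\alpha_0$. Then $s\mapsto s{\restriction}\alpha$ is a bijection from $V_{\alpha'}$ onto $V_\alpha$ for $\alpha_0\le\alpha<\alpha'$. Fix $s\in V_{\alpha_0}$ and let $t_\alpha$ be the unique element of $V_\alpha$ with $t_\alpha{\restriction}\alpha_0=s$. For $\alpha_0\le\alpha<\alpha'$ the node $t_{\alpha'}{\restriction}\alpha$ lies in $V_\alpha$ and restricts to $s$, so $t_{\alpha'}{\restriction}\alpha=t_\alpha$. Thus $\{t_\alpha:\alpha_0\le\alpha<\kappa\}$ is a branch of length $\kappa$, a contradiction. This proves Proposition 4. $\square$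

With Lemma 2, Proposition 3 (for $\kappa=\omega$) and Proposition 4 (for $\kappa>\omega$), Theorem A is proved.

## 10. Many models, a finite vocabulary, and a characterization

Let $\mathsf{EF}^{<\kappa}_T$ be the game in which in each round I plays a node as before and a sequence of fewer than $\kappa$ elements of $A\cup B$, and II answers each of them. A win for II in this game yields a win in $\mathsf{EF}_T$, since I may play sequences of length one.

**Theorem B.** Let $\kappa$ be infinite regular.

(1) If $T\ne\emptyset$ is any tree with no $\kappa$-branch and $\lambda=\kappa+|T|$, there are $2^\lambda$ pairwise nonisomorphic structures of cardinality $\lambda$, in a fixed finite relational vocabulary (independent of $\kappa,T$), such that II wins $\mathsf{EF}^{<\kappa}_T$ between (disjoint copies of) any two of them.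

(2) For a nonempty tree $T$ with $|T|\le\kappa$: there are $\mathfrak A\not\cong\mathfrak B$ of cardinality $\kappa$ with $II\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ if and only if $T$ has no branch of length $\kappa$.

*Proof of (1).* Let $Q=\{H_n:n<\omega\}$ if $\kappa=\omega$, and let $Q$ be as in Section 7 if $\kappa>\omega$. The proofs that there is no coherent family never used $|T|\le\kappa$. In general $|X_u|\le\lambda$ and $|G_u|\le\lambda$; for $\kappa=\omega$ this holds because histories are finite.

**Step 1 (the structures).** We replace the many relation symbols by parameters from a well-order, and we use one independent copy of the sorts for each $i<\lambda$. Let $j$ be an injection of $[Q]^{<\omega}$ into $\lambda$ and $k$ an injection of $\{(u,b):b\in G_u\}$ into $\lambda$. For $S\subseteq\lambda$ let $\mathfrak M_S$ have universe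
$$\lambda\ \sqcup\ \{(i,u,g):i<\lambda,\ u\in[Q]^{<\omega},\ g\in G_u\}$$
and the following relations:

* $O=\lambda$, and $<$, the well-order of $\lambda$;
* $F$, consisting of the pairs $((i,u,g),i)$;
* $U$, consisting of the pairs $((i,u,g),j(u))$;
* $R$, consisting of the triples $((i,u,g),(i,u,g+b),k(u,b))$;
* $L$, consisting of the pairs $((i,u,g),(i,v,\pi_{uv}g))$ for $v\subseteq u$;
* $C$, consisting of the elements $(i,\emptyset,0)$ for $i\notin S$ and $(i,\emptyset,1)$ for $i\in S$.

The vocabulary is finite and $|\mathfrak M_S|=\lambda$.

**Step 2 (nonisomorphism).** We show that $\mathfrak M_S\cong\mathfrak M_{S'}$ implies $S=S'$; this gives $2^\lambda$ models. Let $\Phi:\mathfrak M_S\to\mathfrak M_{S'}$ be an isomorphism. It preserves the well-order $O$, so it is the identity on $O$. By $F$ and $U$ and the injectivity of $j$, it preserves the entries $i$ and $u$ of $(i,u,g)$. Let $\Phi(i,u,0)=(i,u,g^i_u)$. By $R$ and the injectivity of $k$, $\Phi$ commutes with translations, so $\Phi(i,u,g)=(i,u,g+g^i_u)$. By $L$, $\pi_{uv}g^i_u=g^i_v$. If $i\in S\,\triangle\,S'$, then $C$ contains $(i,\emptyset,\varepsilon)$ in one structure and $(i,\emptyset,\varepsilon+1)$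 in the other, so $g^i_\emptyset=1$. Then $(g^i_u)_u$ would be a coherent family, which does not exist. Hence $S=S'$.

**Step 3 (the strategy).** We adapt Section 5. For a history $h$ let $\Phi_h$ be the identity on $O$, and for $\mathrm{dl}(u)\le\ell(h)$ let
$$\Phi_h(i,u,g)=\begin{cases}(i,u,g+u(h))&\text{if }i\in S\,\triangle\,S',\\(i,u,g)&\text{otherwise.}\end{cases}$$
This is a bijection from a subset of $\mathfrak M_S$ to the same subset of $\mathfrak M_{S'}$. It keeps $i$ and $u$, so it respects $O,<,F,U$. It is a translation on each $\{(i,u,g):g\in G_u\}$, by vectors that for fixed $i$ satisfy $\pi_{uv}(u(h))=v(h)$ or are all $0$; so it respects $R$ and $L$. On the elements $(i,\emptyset,g)$ it adds $1$ exactly when $C$ differs at $i$, so it respects $C$. The inverse is given by the same formula, so all relations are also reflected. By persistence, $\Phi_h\subseteq\Phi_{h'}$ if $h'$ end-extends $h$.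

In round $i$ player I plays $t_i$ and fewer than $\kappa$ elements. II chooses $c_i<\kappa$ at least as large as the fewer than $\kappa$ many deadlines of the sorts $u$ of the elements $(i',u,g)$ played in this round, and larger than all $c_j$, $j<i$; this is possible since $\kappa$ is regular. With $h_i=\{(c_j,t_j):j\le i\}$, II answers each element by $\Phi_{h_i}$ or $\Phi_{h_i}^{-1}$. The maps $\Phi_{h_i}$ increase with $i$, so II wins as before.

*Proof of (2).* "If" is Theorem A. For "only if" we show that a $\kappa$-branch lets I enumerate everything. Suppose $T$ has a branch $\{t_i:i<\kappa\}$, listed increasingly, $|A|=|B|=\kappa$, and II wins. Let I play $t_i$ in round $i<\kappa$, with $(x_i)_{i<\kappa}$ an enumeration of $A\cup B$, against a winning strategy. Each proper initial part of the resulting correspondence extends to a partial isomorphism. Every finite part of the whole correspondence lies in a proper initial part, and symbols have finite arity, so the whole correspondence is a partial isomorphism. Its domain is $A$ and its range is $B$, since every element was played. So $\mathfrak A\cong\mathfrak B$. $\square$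

## 11. A tree too large for models of size $\kappa$

In Theorem B(1) the models grow with $T$. If the models are to stay of size $\kappa$, a bound on $|T|$ cannot simply be dropped.

**Theorem C.** For every infinite regular $\kappa$ there is a tree $T^*$ with no branch of length $\kappa$ such that for all $\mathfrak A,\mathfrak B$ of cardinality $\kappa$ (any vocabulary), $II\uparrow\mathsf{EF}_{T^*}(\mathfrak A,\mathfrak B)$ implies $\mathfrak A\cong\mathfrak B$.

**Step 1 (only a set of cases).** We remove the dependence on the vocabulary. Fix disjoint sets $A,B$ of size $\kappa$; it suffices to treat structures with these universes. For such $\mathfrak A,\mathfrak B$ let $\mathcal P$ be the set of those subsets of $A\times B$ that extend to partial isomorphisms $\mathfrak A\to\mathfrak B$. The game depends only on $\mathcal P$. So does the statement $\mathfrak A\cong\mathfrak B$: it holds iff some bijection from $A$ to $B$ belongs to $\mathcal P$. There is only a set of possible $\mathcal P$. By Section 1, $\mathcal P$ is closed under subsets and under unions of chains.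

**Step 2 (the tree of short winning strategies).** For a nonisomorphic pair we build a tree that records how well II can do. Let $\mathfrak A\not\cong\mathfrak B$ with associated $\mathcal P$. For $\gamma\le\kappa$ a *strategy of length $\gamma$* is a function assigning an answer, on the opposite side to $x_j$, to every sequence $(x_i)_{i\le j}$, $j<\gamma$, from $A\cup B$. It is winning in $\mathsf{EF}_\gamma$ (the tree being the chain $\gamma$) if for every $(x_i)_{i<\gamma}$ the resulting correspondence is in $\mathcal P$. Since $\mathcal P$ is closed under subsets, this covers all intermediate stages, and plays in which I skips nodes are merely shorter. Let $\mathcal K$ be the set of winning strategies of lengths $\gamma<\kappa$, ordered by: $\sigma<\sigma'$ iff $\sigma$ is a proper restriction of $\sigma'$ to a shorter length. The predecessors of $\sigma'$ are its restrictions to smaller lengths, all of which are winning, so $\mathcal K$ is a tree.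

It has no $\kappa$-branch. Along such a branch the lengths increase strictly, so they are cofinal in $\kappa$, and the union is a strategy of length $\kappa$. It is winning, since $\mathcal P$ is closed under unions of chains. Letting I enumerate $A\cup B$ as in Theorem B(2) gives $\mathfrak A\cong\mathfrak B$, a contradiction.

**Step 3 (sequences in $\mathcal K$).** We pass to a tree that II cannot survive. Let $\sigma\mathcal K$ be the tree of all strictly increasing sequences of elements of $\mathcal K$ indexed by ordinals (including the empty sequence), ordered by proper end-extension. Each such sequence has length $<\kappa$, because $\mathcal K$ has no $\kappa$-branch. The tree $\sigma\mathcal K$ has no $\kappa$-branch either, since the union of such a branch would be a strictly increasing sequence of length $\ge\kappa$ in $\mathcal K$.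

Suppose II had a winning strategy $\rho$ in $\mathsf{EF}_{\sigma\mathcal K}(\mathfrak A,\mathfrak B)$. For $c\in\sigma\mathcal K$ of length $\alpha<\kappa$ let $f(c)$ be the strategy of length $\alpha+1<\kappa$ that answers as $\rho$ does when I plays the nodes $c{\restriction}\beta$ in rounds $\beta\le\alpha$. These nodes are strictly increasing in $\sigma\mathcal K$, and $\rho$ is winning, so $f(c)\in\mathcal K$. If $c<c'$, then $c'{\restriction}\beta=c{\restriction}\beta$ for $\beta\le\alpha$, so $f(c)$ is the restriction of $f(c')$ to length $\alpha+1$, and this is shorter than the length of $f(c')$. So $f(c)<f(c')$.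

Define $k_\xi=f\bigl((k_\nu)_{\nu<\xi}\bigr)$ by recursion on $\xi<\kappa$. By induction $(k_\nu)_{\nu<\xi}$ is strictly increasing, so that $k_\xi$ is defined. At successors, for $\nu<\xi$ we have $(k_\mu)_{\mu<\nu}<(k_\mu)_{\mu<\xi}$ in $\sigma\mathcal K$, hence $k_\nu<k_\xi$; at limits there is nothing to do. So $\{k_\xi:\xi<\kappa\}$ is a $\kappa$-branch of $\mathcal K$, a contradiction. Hence II does not win $\mathsf{EF}_{\sigma\mathcal K}(\mathfrak A,\mathfrak B)$.

**Step 4 (one tree for all pairs).** We combine the cases. The tree $\sigma\mathcal K$ depends only on $\mathcal P$. Let $T^*$ be the disjoint union of the trees $\sigma\mathcal K$ over all $\mathcal P$ that arise from nonisomorphic pairs on $A,B$. A chain in $T^*$ lies in one component, so $T^*$ has no $\kappa$-branch. If II won $\mathsf{EF}_{T^*}(\mathfrak A,\mathfrak B)$ for a nonisomorphic pair, then II would win $\mathsf{EF}_{\sigma\mathcal K}(\mathfrak A,\mathfrak B)$ for the corresponding $\mathcal K$, since I may stay in that component. This contradicts Step 3. $\square$
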